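\title{A pro-$p$ group with a nontrivial perfect quotient}

\begin{abstract}
For every prime $p$ we construct a countably based pro-$p$ group $G$ and a proper normal subgroup $N$, necessarily not closed, such that the abstract group $G/N$ is perfect. The group $G$ is the congruence subgroup $\ker(SL_3(R)\to SL_3(\mathbb F_p))$, where $R$ is the power series ring over $\mathbb F_p$ in countably many variables, and $G/N$ is the congruence subgroup over $R/\mathfrak P$, where $\mathfrak P$ is a prime ideal modulo which every series without constant term is a $p$-th power. The ideal $\mathfrak P$ is built by transfinite recursion, and dimension theory shows that few choices are forbidden at each step. We also show that a topologically finitely generated pro-$p$ group has no nontrivial perfect quotient, and that a free pro-$p$ group has one if and only if its rank is infinite.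
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $p$ be a prime. A \emph{pro-$p$ group} is an inverse limit of finite $p$-groups, with the inverse limit topology, which makes it a compact group. For a group $Q$ let $Q'$ be the subgroup generated algebraically by all commutators $[x,y]=xyx^{-1}y^{-1}$; the group $Q$ is \emph{perfect} if $Q=Q'$. By a \emph{quotient} of a pro-$p$ group $G$ we mean the abstract group $G/N$, where $N$ is an arbitrary normal subgroup, not necessarily closed; the quotient is \emph{nontrivial} if $N\neq G$. The following question is posed in \cite[Question~2]{few}.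

\begin{quote}
\emph{Does there exist a pro-$p$ group with a nontrivial perfect quotient?}
\end{quote}

A nontrivial finite $p$-group maps onto the cyclic group $C_p$ of order $p$, so it is not perfect. If $N$ is closed, then $G/N$ is again a pro-$p$ group; if it is nontrivial, it maps onto a nontrivial finite $p$-group and is not perfect either. The question thus asks whether this trace of nilpotency belongs to the abstract group $G$ or only to its topology.

The first cases one tries suggest a negative answer. If $G$ is solvable, so are its quotients, and a nontrivial solvable group is not perfect. If $G$ is topologically finitely generated, the answer is negative by Theorem~\ref{thm:B} below. If $G=\prod_nP_n$ is a product of infinitely many nontrivial finite $p$-groups, the dense normal subgroup $N=\bigoplus_nP_n$ lies in no proper open subgroup, but $G/N$ still maps onto the nonzero abelian group $\prod_nC_p/\bigoplus_nC_p$. Nevertheless the answer is positive, and the proof is carried out in ZFC.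

Let $R=\varprojlim_n\mathbb F_p[[t_0,\dots,t_n]]$ be the power series ring over $\mathbb F_p$ in countably many variables (see Section~\ref{sec:R}). A ring of characteristic $p$ is \emph{perfect} if its Frobenius map $x\mapsto x^p$ is bijective. A pro-$p$ group is \emph{countably based} if the identity has a countable basis of neighborhoods.

\begin{theorem}\label{thm:A}
For every prime $p$ there is a countably based pro-$p$ group $G$ and a normal subgroup $N\neq G$ with $G/N$ perfect. One may take
\[
G=\ker\bigl(SL_3(R)\to SL_3(\mathbb F_p)\bigr),\qquad G/N\cong\ker\bigl(SL_3(D)\to SL_3(\mathbb F_p)\bigr),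
\]
where $D$ is an abstract quotient ring of $R$ with the following properties: $D$ is a perfect local domain of characteristic $p$ with residue field $\mathbb F_p$, its maximal ideal is nonzero, and every element of the maximal ideal is a $p$-th power of an element of that ideal. The group $G/N$ has trivial center, and each of its elements is a product of at most $14$ commutators.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] A topologically finitely generated pro-$p$ group has no nontrivial perfect quotient.
\item[(2)] If $G/N$ is a perfect quotient of a pro-$p$ group $G$, then $N$ is dense in $G$, and $G/N$ has no nontrivial finitely generated quotient.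
\item[(3)] A free pro-$p$ group (on a set converging to $1$) has a nontrivial perfect quotient if and only if its rank is infinite.
\end{enumerate}
\end{theorem}

We begin with parts (1) and (2) of Theorem~\ref{thm:B}, which tell us what an example must look like (Section~\ref{sec:nec}). Congruence subgroups of $SL_3$ then translate the question into commutative algebra, where it becomes the search for a failure of Nakayama's lemma (Section~\ref{sec:SL3}). Sections~\ref{sec:R}--\ref{sec:prime} solve the ring-theoretic problem, and Section~\ref{sec:final} proves Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(3).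

Rings are commutative with $1$, and $\mathfrak c=2^{\aleph_0}$.

\section{What a perfect quotient must look like}\label{sec:nec}

Let $G$ be a pro-$p$ group. We use the following standard facts. The open normal subgroups $U$ of $G$ have finite $p$-power index and form a basis of neighborhoods of $1$. The closure of a subset $X$ is $\bigcap_UXU$. Closed subgroups of $G$, and quotients of $G$ by closed normal subgroups, are pro-$p$ groups. A subset $S$ \emph{topologically generates} $G$ if the subgroup generated by $S$ is dense, that is, if the image of $S$ generates $G/U$ for every $U$.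

Since $(G/N)'=G'N/N$, the quotient $G/N$ is perfect if and only if $NG'=G$. A quotient of a perfect group is perfect.

\begin{lemma}\label{lem:indexp}
If a subset $S$ of a pro-$p$ group $G$ does not topologically generate $G$, then $S$ lies in an open normal subgroup of index $p$. In particular, a nontrivial pro-$p$ group is not perfect.
\end{lemma}

\begin{proof}
For some open normal $U$ the image of $S$ lies in a maximal subgroup $M/U$ of the finite $p$-group $G/U$. Maximal subgroups of finite $p$-groups are normal of index $p$. For the last claim take $S=\emptyset$: then $G'\le M\neq G$.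
\end{proof}

Suppose $NG'=G$. To conclude that $N=G$ we need $G'\le N$, and the difficulty is that $N$ is not closed, so no limit may be taken inside $N$. The next lemma removes the need for limits when $G$ is finitely generated: it writes every element of $G'$ as a finite product of commutators whose second entries are prescribed generators. It is standard; cf.\ \cite[Prop.~1.19]{DDMS}.

\begin{lemma}\label{lem:comm}
If a pro-$p$ group $G$ is topologically generated by $x_1,\dots,x_d$, then
\[
G'=\{[g_1,x_1]\cdots[g_d,x_d]: g_1,\dots,g_d\in G\}.
\]
\end{lemma}

\begin{proof}
Let $X$ be the right-hand side. It is contained in $G'$, and we prove $G'\subseteq X$. Expanding both sides gives, in any group,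
\begin{equation}\label{eq:commid}
[uv,w]=u[v,w]u^{-1}\,[u,w],\qquad [u,vw]=[u,v]\;v[u,w]v^{-1}.
\end{equation}

First let $G$ be a finite $p$-group. It is nilpotent: with $\gamma_1=G$ and $\gamma_{k+1}=[\gamma_k,G]$ there is a least $c$ with $\gamma_{c+1}=1$. We induct on $c$. If $c\le1$, then $G'=1$. Let $c\ge2$. For $u\in\gamma_{c-1}$ and $w\in G$ the commutator $[u,w]$ lies in the central subgroup $\gamma_c$, so by \eqref{eq:commid} the map $\gamma_{c-1}\times G\to\gamma_c$, $(u,w)\mapsto[u,w]$, is multiplicative in each variable. This has two consequences. First, $\gamma_c$ is generated by the elements $[u,w]$, and each $w$ is a product of elements $x_i$; expanding in the second variable and then collecting, for each $i$, the central factors $[u,x_i]^{\pm1}=[u^{\pm1},x_i]$, we see that every $z\in\gamma_c$ has the form $z=\prod_i[u_i,x_i]$ with $u_i\in\gamma_{c-1}$. Second, for fixed $u\in\gamma_{c-1}$ the map $w\mapsto[u,w]$ is a homomorphism to an abelian group, so it kills $G'$; that is, $u$ commutes with $G'$.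

Let $g\in G'$. By induction applied to $G/\gamma_c$ we have $g=z\prod_i[g_i,x_i]$ with $z\in\gamma_c$; write $z=\prod_i[u_i,x_i]$ as above. By \eqref{eq:commid},
\[
[u_ig_i,x_i]=u_i[g_i,x_i]u_i^{-1}[u_i,x_i]=[g_i,x_i][u_i,x_i],
\]
and since the factors $[u_i,x_i]$ are central, $g=\prod_i[u_ig_i,x_i]\in X$.

In general, $X$ is the image of the compact space $G^d$ under a continuous map, so it is closed. For each open normal $U$, the finite case applied to $G/U$ gives $G'\subseteq XU$. Hence $G'\subseteq\bigcap_UXU=X$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $z_1,\dots,z_d$ topologically generate $G$, and let $NG'=G$. Write $z_i=x_ic_i$ with $x_i\in N$ and $c_i\in G'$. The $x_i$ topologically generate $G$: otherwise they lie in an open normal subgroup $M$ of index $p$ by Lemma~\ref{lem:indexp}; as $G'\le M$, all $z_i$ lie in the proper closed subgroup $M$, which is absurd. Since $N$ is normal, $[g,x_i]=(gx_ig^{-1})x_i^{-1}\in N$ for all $g\in G$. So $G'\le N$ by Lemma~\ref{lem:comm}, and $G=NG'=N$.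
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
The closure $\overline N$ is a closed normal subgroup, and $G/\overline N$ is a pro-$p$ group that is a quotient of $G/N$, hence perfect. By Lemma~\ref{lem:indexp}, $\overline N=G$.

Let $G/M$, with $M\supseteq N$, be a finitely generated quotient of $G/N$. It is perfect. Lift a finite generating set of $G/M$ to $G$, and let $H$ be the closed subgroup that the lifts generate topologically. Then $HM=G$, so $H/(H\cap M)\cong G/M$ is a perfect quotient of the topologically finitely generated pro-$p$ group $H$. By part (1) it is trivial.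
\end{proof}

An example therefore needs a group $G$ with infinitely many generators and a dense normal subgroup $N$ that maps onto the abstract group $G/G'$ without containing $G'$.

\section{Congruence subgroups of $SL_3$}\label{sec:SL3}

Proper normal subgroups of an abstract group are hard to control; proper ideals are easier, because an element of an ideal is a finite linear combination of generators. Matrix groups pass from ideals to normal subgroups. For a local ring $B$ with maximal ideal $\mathfrak n$ put
\[
\Gamma(B)=\ker\bigl(SL_3(B)\to SL_3(B/\mathfrak n)\bigr),
\]
the group of matrices of determinant $1$ that are congruent to the identity modulo $\mathfrak n$. Let $E_{ij}$ be the matrix units and $e_{ij}(b)=1+bE_{ij}$ for $i\ne j$; then $e_{ij}(b)^{-1}=e_{ij}(-b)$, and $e_{ij}(b)\in\Gamma(B)$ when $b\in\mathfrak n$. For distinct $i,j,k$,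
\begin{equation}\label{eq:steinberg}
[e_{ik}(a),e_{kj}(b)]=e_{ij}(ab).
\end{equation}
Indeed, put $X=aE_{ik}$, $Y=bE_{kj}$ and $Z=XY=abE_{ij}$. All products of two of $X,Y,Z$ vanish except $XY$, so the commutator equals $(1+X+Y+Z)(1-X-Y+Z)=1+2Z-XY=1+Z$.

Formula \eqref{eq:steinberg} turns products in $\mathfrak n$ into commutators in $\Gamma(B)$, and it needs three indices; this is why we work in rank three. It leads to the condition
\begin{equation}\label{eq:star}
\text{every element of $\mathfrak n$ is a product of two elements of $\mathfrak n$.}
\end{equation}
This holds if every $z\in\mathfrak n$ is a $p$-th power $y^p$ with $y\in\mathfrak n$, since $z=y\cdot y^{p-1}$ and $p\ge2$.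

\begin{proposition}\label{prop:Gamma}
Let $B$ be a local ring whose maximal ideal $\mathfrak n$ satisfies \eqref{eq:star}.
\begin{enumerate}
\item[(a)] Each $e_{ij}(z)$ with $z\in\mathfrak n$ is a commutator of two elements of $\Gamma(B)$.
\item[(b)] Every $g\in\Gamma(B)$ is a product of at most $14$ elements $e_{ij}(z)$ with $z\in\mathfrak n$.
\item[(c)] If $B$ is a domain of characteristic $p$, then $\Gamma(B)$ has trivial center.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Write $z=xy$ with $x,y\in\mathfrak n$; then $e_{ij}(z)=[e_{ik}(x),e_{kj}(y)]$ by \eqref{eq:steinberg}.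

(b) We apply Gaussian elimination. The diagonal entries of $g$ lie in $1+\mathfrak n$, so they are units, and the other entries lie in $\mathfrak n$. The matrix
\[
h=e_{21}(-g_{21}/g_{11})\,e_{31}(-g_{31}/g_{11})\;g\;e_{12}(-g_{12}/g_{11})\,e_{13}(-g_{13}/g_{11})
\]
lies in $\Gamma(B)$, and its first row and first column vanish off the diagonal. Then $e_{32}(-h_{32}/h_{22})\,h\,e_{23}(-h_{23}/h_{22})$ is diagonal. So, up to six elementary factors with parameters in $\mathfrak n$, the matrix $g$ equals $\operatorname{diag}(u_1,u_2,u_3)$ with $u_i\in1+\mathfrak n$ and $u_1u_2u_3=1$, and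
\[
\operatorname{diag}(u_1,u_2,u_3)=\operatorname{diag}(u_1,u_1^{-1},1)\cdot\operatorname{diag}\bigl(1,u_1u_2,(u_1u_2)^{-1}\bigr).
\]
It remains to treat a $2\times2$ block $\operatorname{diag}(u,u^{-1})$ with $u\in1+\mathfrak n$, and here \eqref{eq:star} is used again. Write $u=1+xy$ with $x,y\in\mathfrak n$. Then
\[
\begin{pmatrix}1&x\\0&1\end{pmatrix}\begin{pmatrix}1&0\\y&1\end{pmatrix}
=\begin{pmatrix}u&x\\y&1\end{pmatrix}
=\begin{pmatrix}1&0\\y/u&1\end{pmatrix}\begin{pmatrix}u&0\\0&u^{-1}\end{pmatrix}\begin{pmatrix}1&x/u\\0&1\end{pmatrix},
\]
where the lower right entry of the last product is $xy/u+1/u=1$. Hence $\operatorname{diag}(u,u^{-1})=e_{21}(-y/u)\,e_{12}(x)\,e_{21}(y)\,e_{12}(-x/u)$ in the block. The total number of factors is $6+4+4=14$.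

(c) If $\mathfrak n=0$, then $\Gamma(B)=1$. Otherwise fix $0\neq t\in\mathfrak n$, and let $g$ be central in $\Gamma(B)$. For $i\ne j$, commuting with $e_{ij}(t)$ means $t(gE_{ij}-E_{ij}g)=0$, so $gE_{ij}=E_{ij}g$ because $B$ is a domain. The $(k,j)$ entries with $k\neq i$ give $g_{ki}=0$, and the $(i,j)$ entries give $g_{ii}=g_{jj}$. So $g$ is a scalar $\zeta\in1+\mathfrak n$ with $\zeta^3=\det g=1$. If $p\ne3$, then $(\zeta-1)(\zeta^2+\zeta+1)=0$, and $\zeta^2+\zeta+1\equiv3$ modulo $\mathfrak n$ is a unit, so $\zeta=1$. If $p=3$, then $(\zeta-1)^3=\zeta^3-1=0$, so $\zeta=1$.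
\end{proof}

Thus $\Gamma(B)$ is perfect under \eqref{eq:star}, and it is nontrivial as soon as $\mathfrak n\neq0$. The restriction to determinant $1$ matters: the congruence subgroup of $GL_3(B)$ maps onto the abelian group $1+\mathfrak n$ under the determinant.

\begin{example}\label{ex:model}
Let $D_0=\bigcup_{k\ge0}\mathbb F_p[[t^{1/p^k}]]$. It is a local domain whose maximal ideal consists of the series without constant term, and $\sum_{j\ge1}c_jt^{j/p^k}=\bigl(\sum_{j\ge1}c_jt^{j/p^{k+1}}\bigr)^p$ because $c_j^p=c_j$. So $\Gamma(D_0)$ is a nontrivial perfect group. By contrast, if $\mathfrak n$ is finitely generated, then \eqref{eq:star} gives $\mathfrak n=\mathfrak n^2$, and Nakayama's lemma forces $\mathfrak n=0$.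
\end{example}

If $R$ is an inverse limit of finite local rings with residue field $\mathbb F_p$, then $\Gamma(R)$ is a pro-$p$ group; we check this for our ring in Section~\ref{sec:final}. The task is now to find such a ring $R$, with maximal ideal $\mathfrak m$, and an ideal $\mathfrak P\subsetneq\mathfrak m$ such that $R/\mathfrak P$ resembles $D_0$. Then $\mathfrak m=\mathfrak P+\mathfrak m^2$, and Nakayama's lemma imposes two constraints that mirror Theorem~\ref{thm:B}: the ideal $\mathfrak m$ is not finitely generated, and $\mathfrak P$ and $\mathfrak m$ have the same image in every finite quotient ring of $R$, so that $\mathfrak P$ is dense in $\mathfrak m$ and not closed.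

\section{Power series in countably many variables}\label{sec:R}

For $n\ge0$ let $R_n=\mathbb F_p[[t_0,\dots,t_n]]$, a Noetherian local domain with maximal ideal $\mathfrak m_n=(t_0,\dots,t_n)$, and let $R=\varprojlim R_n$ along the maps $R_{n+1}\to R_n$, $t_{n+1}\mapsto0$. An element of $R$ is a formal sum $\sum_\mu c_\mu\mu$ over all monomials $\mu$ in $t_0,t_1,\dots$, with arbitrary coefficients $c_\mu\in\mathbb F_p$. The projection $\pi_n\colon R\to R_n$ deletes the monomials that involve some $t_i$ with $i>n$; it is surjective. Let $\mathfrak m$ be the ideal of series without constant term, so that $R/\mathfrak m=\mathbb F_p$.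

\emph{$R$ is local with maximal ideal $\mathfrak m$.} If $f\notin\mathfrak m$, each $\pi_nf$ is a unit of $R_n$; the inverses are compatible because they are unique, and they define $f^{-1}\in R$.

\emph{$R$ is profinite.} The ring $B_n=R_n/\mathfrak m_n^{n+1}$ is finite and local with residue field $\mathbb F_p$. It records the coefficients of the monomials in $t_0,\dots,t_n$ of degree at most $n$. Each monomial is recorded for all large $n$, so $R=\varprojlim B_n$.

\emph{Cardinalities.} There are countably many monomials, so $|R|=|\mathfrak m|=\mathfrak c$. Let
\[
V=\Bigl\{\sum_{i\ge0}c_it_i: c_i\in\mathbb F_p\Bigr\}\subset\mathfrak m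
\]
be the space of linear forms, infinite sums being allowed. Then $|V|=\mathfrak c$. An $\mathbb F_p$-vector space spanned by $\kappa$ elements has at most $\max(\kappa,\aleph_0)$ elements, so $\dim_{\mathbb F_p}V=\mathfrak c$. We fix a linearly independent set $Y\subset V$ with $|Y|=\mathfrak c$.

The first attempt to imitate $D_0$ shows both the main idea and the main difficulty.

\begin{example}\label{ex:first}
Let $I_0$ be the ideal of $R$ generated by $t_i-t_{i+1}^p$ for $i\ge0$. Modulo $I_0$, the element $t_0$ has the $p^i$-th root $t_i$ for every $i$.

(i) \emph{$\pi_n(I_0)=\mathfrak m_n$ for all $n$.} The ideal $\pi_n(I_0)$ contains $\pi_n(t_n-t_{n+1}^p)=t_n$, then $t_{n-1}=(t_{n-1}-t_n^p)+t_n^p$, and so on down to $t_0$. So $I_0$ is dense in $\mathfrak m$, and $t_0$ lies in its closure.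

(ii) \emph{No power of $t_0$ lies in $I_0$.} An element of $I_0$ lies in the ideal generated by the relations with $i<J$, for some finite $J$. The composite of $\pi_J$ with the substitution $R_J\to\mathbb F_p[[t]]$, $t_i\mapsto t^{p^{J-i}}$, kills these relations and sends $t_0^s$ to $t^{sp^J}\ne0$.

(iii) \emph{$I_0+\mathfrak m^2\ne\mathfrak m$.} Let $\lambda\colon\mathfrak m\to V$ send a series to its linear part. It kills $\mathfrak m^2$, and $\lambda(rf)=r(0)\lambda(f)$ for $r\in R$ and $f\in\mathfrak m$, where $r(0)$ is the constant term. So $\lambda$ maps the ideal generated by a set $S\subseteq\mathfrak m$ onto the span of $\lambda(S)$. For $I_0$ this is the space of finite linear forms, which misses $\sum_it_i$.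
\end{example}

Part (ii) is the idea: an ideal that is not closed sees only finitely many relations at a time, and finitely many relations do no harm when each one uses a fresh variable. Part (iii) is the difficulty. An ideal $\mathfrak P$ with $\mathfrak P+\mathfrak m^2=\mathfrak m$ has $\lambda(\mathfrak P)=V$, so it needs $\mathfrak c$ generators, while there are only countably many variables. We shall impose a relation $d=y^p$ for each of the $\mathfrak c$ elements $d\in\mathfrak m$ and draw the roots $y$ from $Y$. The set $Y$ is large enough, and any finitely many of its elements become part of a coordinate system of $R_n$ for large $n$. But an element of $Y$ is not fresh in the sense of (ii), because $d$ and the earlier relations may involve all variables. We need a way to measure that a finite set of relations is harmless, and a proof that most $y\in Y$ preserve this property. Dimension provides both.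

\section{Good tuples}\label{sec:good}

\subsection*{Facts from dimension theory}
Let $A$ be a Noetherian local ring with maximal ideal $\mathfrak n$. Its dimension $\dim A$ is the largest length $\delta$ of a chain $P_0\subsetneq\dots\subsetneq P_\delta$ of prime ideals; it is finite. For a proper ideal $\mathfrak a$, the number $\dim A/\mathfrak a\le\dim A$ depends only on the set of primes that contain $\mathfrak a$. We write $\mathcal P(A)$ for the set of primes $P$ with $\dim A/P=\dim A$. These primes are minimal, so $\mathcal P(A)$ is finite. We write $\ell$ for length.
\begin{enumerate}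
\item[(D1)] A power series ring in $m$ variables over a field has dimension $m$. Hence, if $\lambda_1,\dots,\lambda_r\in R_n$ are linearly independent linear forms, then $\dim R_n/(\lambda_1,\dots,\lambda_r)=n+1-r$: a linear change of variables turns the $\lambda_i$ into $r$ of the variables.
\item[(D2)] (Krull) If $x\in\mathfrak n$, then $\dim A/xA\ge\dim A-1$.
\item[(D3)] If $x\in\mathfrak n$ and $\dim A/xA=\dim A$, then $x\in P$ for some $P\in\mathcal P(A)$: take for $P$ the preimage of the smallest prime in a longest chain in $A/xA$.
\item[(D4)] (Hilbert--Samuel) Let $\delta=\dim A$. For large $k$, the length $\ell(A/\mathfrak n^k)$ is a polynomial in $k$ with leading term $e(A)k^\delta/\delta!$, where $e(A)$ is a positive integer, the \emph{multiplicity} of $A$. If $\delta=0$, then $e(A)=\ell(A)$.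
\item[(D5)] (Associativity formula, \cite[Thm.~14.7]{Mat}) $e(A)=\sum_{P\in\mathcal P(A)}\ell(A_P)\,e(A/P)$. Each summand is at least $1$, so $|\mathcal P(A)|\le e(A)$.
\end{enumerate}

\subsection*{Definition and first properties}
We want to keep $t_0$ from becoming nilpotent modulo the relations $a_1,\dots,a_J$. If it did, then adding $t_0$ to the relations would not lower the dimension. So we ask that each of $t_0,a_1,\dots,a_J$ lower the dimension by one. For a tuple $\mathbf a=(a_1,\dots,a_J)$ of elements of $\mathfrak m$, with $J\ge0$, put
\[
A_n(\mathbf a)=R_n/(t_0,\pi_na_1,\dots,\pi_na_J)R_n .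
\]
By (D1) and $J+1$ applications of (D2),
\begin{equation}\label{eq:lower}
\dim A_n(\mathbf a)\ge n-J\quad\text{for all }n.
\end{equation}

\begin{definition}
The tuple $\mathbf a=(a_1,\dots,a_J)$ is \emph{good} if $\dim A_n(\mathbf a)=n-J$ for some $n$.
\end{definition}

Goodness does not depend on the order of the entries. The empty tuple is good, since $R_n/(t_0)$ has dimension $n$. The first $J$ relations of Example~\ref{ex:first} form a good tuple: they eliminate $t_0,\dots,t_{J-1}$ and leave $A_J=\mathbb F_p[[t_J]]/(t_J^{p^J})$, which has dimension $0$.

\begin{lemma}\label{lem:stable}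
If $\dim A_n(\mathbf a)=n-J$, then $\dim A_{n'}(\mathbf a)=n'-J$ for all $n'\ge n$.
\end{lemma}

\begin{proof}
We have $A_{n+1}(\mathbf a)/t_{n+1}A_{n+1}(\mathbf a)=A_n(\mathbf a)$, so (D2) gives $\dim A_{n+1}(\mathbf a)\le n-J+1$. The reverse inequality is \eqref{eq:lower}. Now induct.
\end{proof}

\begin{lemma}\label{lem:nonnil}
If $\mathbf a$ is good, then $t_0^s\notin(a_1,\dots,a_J)R$ for all $s\ge1$.
\end{lemma}

\begin{proof}
Let $\dim A_n(\mathbf a)=n-J$ and $\mathfrak b=(\pi_na_1,\dots,\pi_na_J)R_n$. If $t_0^s\in(a_1,\dots,a_J)R$, then $t_0^s\in\mathfrak b$, so $\mathfrak b$ and $\mathfrak b+(t_0)$ are contained in the same primes, and $\dim R_n/\mathfrak b=\dim A_n(\mathbf a)=n-J$. But $\dim R_n/\mathfrak b\ge n+1-J$ by (D2).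
\end{proof}

The converse fails: no power of $t_0$ is a multiple of $t_0t_1$, but $A_n(t_0t_1)=R_n/(t_0)$ has dimension $n$, not $n-1$. It is the stronger property, goodness, that we propagate.

\subsection*{Extending a good tuple}
We show that a good tuple stays good after adding $d-y^p$, for all but finitely many $y\in Y$. The mechanism is visible in the case $J=0$.

\begin{example}\label{ex:J0}
Let $d\in\mathfrak m$, and call $y\in Y$ bad if the $1$-tuple $(d-y^p)$ is not good. The ring $A_n=R_n/(t_0)$ is a domain of dimension $n$, so $\mathcal P(A_n)=\{0\}$. If $y$ is bad, then dividing by $d-y^p$ does not lower $\dim A_n$, and (D3) gives $\pi_n(d-y^p)\in t_0R_n$ for all $n$. If $y$ and $y'$ are both bad, we subtract. In characteristic $p$,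
\[
(d-y'^p)-(d-y^p)=(y-y')^p,
\]
so $\pi_n(y-y')^p$ lies in the prime ideal $t_0R_n$, and hence so does $\pi_n(y-y')$. A linear form in $t_0R_n$ lies in $\mathbb F_pt_0$, and this holds for all $n$, so $y-y'\in\mathbb F_pt_0$. Three distinct bad elements would give two linearly independent elements $y_1-y_2$, $y_1-y_3$ of the line $\mathbb F_pt_0$. So at most two elements of $Y$ are bad.
\end{example}

The element $d$ cancels, and a $p$-th power of a linear form remains; this is the reason for choosing relations of the form $d-y^p$. In general $t_0R_n$ is replaced by the primes in $\mathcal P(A_n(\mathbf a))$. Each of them can contain only a bounded number of independent linear forms, and a pigeonhole argument distributes the bad elements among them. One difficulty is new. The level $n$ must be chosen after the bad elements, to make their projections independent, so the number of primes must be bounded uniformly in $n$. This number can grow with $n$. For $\mathbf a=(t_1(t_1-t_2))$ the ring $A_1(\mathbf a)=\mathbb F_p[[t_1]]/(t_1^2)$ has dimension $0$ and a single prime, while $\mathcal P(A_2(\mathbf a))=\{(t_1),(t_1-t_2)\}$. The quantity that anticipates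 this splitting is the multiplicity $e(A_1(\mathbf a))=2$, and the multiplicity does not grow.

\begin{lemma}\label{lem:mult}
Let $A$ be a Noetherian local ring with maximal ideal $\mathfrak n$ and dimension $\delta\ge1$, and let $x\in\mathfrak n$ satisfy $\dim A/xA=\delta-1$. Then $e(A)\le e(A/xA)$.
\end{lemma}

\begin{proof}
Since $x\mathfrak n^{k-1}\subseteq\mathfrak n^k$, multiplication by $x$ gives an exact sequence
\[
A/\mathfrak n^{k-1}\xrightarrow{\ x\ }A/\mathfrak n^k\longrightarrow A/(xA+\mathfrak n^k)\longrightarrow0 ,
\]
and therefore $\ell\bigl(A/(xA+\mathfrak n^k)\bigr)\ge\ell(A/\mathfrak n^k)-\ell(A/\mathfrak n^{k-1})$. For large $k$ both sides are polynomials in $k$ by (D4). The left side is the Hilbert--Samuel function of $A/xA$, with leading term $e(A/xA)k^{\delta-1}/(\delta-1)!$. The right side is the difference of consecutive values of a polynomial with leading term $e(A)k^\delta/\delta!$, so its leading term is $e(A)k^{\delta-1}/(\delta-1)!$. Comparing the leading coefficients gives the claim.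
\end{proof}

\begin{proposition}\label{prop:key}
Let $\mathbf a=(a_1,\dots,a_J)$ be good and let $d\in\mathfrak m$. Then $(a_1,\dots,a_J,d-y^p)$ is good for all but finitely many $y\in Y$.
\end{proposition}

\begin{proof}
Write $A_n=A_n(\mathbf a)$. By Lemma~\ref{lem:stable} there is $n_0$ with $\dim A_n=n-J$ for all $n\ge n_0$. Put $E=e(A_{n_0})$. For $n\ge n_0$, Lemma~\ref{lem:mult} applies to $A=A_{n+1}$ and $x=t_{n+1}$, because $A/xA=A_n$ has dimension $n-J=\dim A-1$. So $e(A_{n+1})\le e(A_n)$, and (D5) gives
\begin{equation}\label{eq:bound}
|\mathcal P(A_n)|\le e(A_n)\le E\quad\text{for all }n\ge n_0 .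
\end{equation}

Call $y\in Y$ bad if $(a_1,\dots,a_J,d-y^p)$ is not good. We show that at most $E(J+2)$ elements are bad. Suppose that $y_1,\dots,y_L$ are distinct bad elements with $L=E(J+2)+1$. The kernels of the maps $\pi_n$ on the finite-dimensional space spanned by $y_1,\dots,y_L$ form a decreasing sequence with intersection $0$, so they vanish for large $n$. Fix $n\ge n_0$ such that $\pi_ny_1,\dots,\pi_ny_L$ are linearly independent.

Let $f_l$ be the image of $d-y_l^p$ in $A_n$. The ring $A_n/f_lA_n=A_n(a_1,\dots,a_J,d-y_l^p)$ has dimension $n-J-1$ or $n-J$, by (D2). The first value is excluded because $y_l$ is bad. By (D3), $f_l$ lies in some prime in $\mathcal P(A_n)$. By \eqref{eq:bound} and the pigeonhole principle, one prime $P\in\mathcal P(A_n)$ contains $f_l$ for at least $J+3$ indices, say for $l=1,\dots,J+3$. Let $\tilde P$ be the preimage of $P$ in $R_n$. For $l=2,\dots,J+3$ the prime ideal $\tilde P$ contains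
\[
\pi_n(d-y_l^p)-\pi_n(d-y_1^p)=\pi_n(y_1-y_l)^p,
\]
and hence $\pi_n(y_1-y_l)$. These are $J+2$ linearly independent linear forms, so (D1) gives
\[
n-J=\dim A_n/P=\dim R_n/\tilde P\le n+1-(J+2)=n-J-1,
\]
a contradiction.
\end{proof}

\section{The prime ideal}\label{sec:prime}

\begin{proposition}\label{prop:prime}
There is a prime ideal $\mathfrak P\subset\mathfrak m$ of $R$ with $t_0\notin\mathfrak P$ such that every $d\in\mathfrak m$ is congruent modulo $\mathfrak P$ to $y^p$ for some $y\in\mathfrak m$.
\end{proposition}

\begin{proof}
View $\mathfrak c$ as the least ordinal of its cardinality, so that $|\alpha|<\mathfrak c$ for every $\alpha<\mathfrak c$, and enumerate $\mathfrak m=\{d_\alpha:\alpha<\mathfrak c\}$. By transfinite recursion we choose $y_\alpha\in Y$ such that, with $a_\alpha=d_\alpha-y_\alpha^p$,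
\begin{equation}\label{eq:rec}
(a_\beta)_{\beta\in F}\ \text{is good for every finite set $F$ of ordinals $\beta\le\alpha$.}
\end{equation}
Suppose that $y_\beta$ has been chosen for all $\beta<\alpha$. Let $F$ be a finite set of ordinals below $\alpha$. The tuple $(a_\beta)_{\beta\in F}$ is good: either $F$ is empty, or \eqref{eq:rec} applies at the stage $\max F<\alpha$. By Proposition~\ref{prop:key} there is a finite set $Y_F\subset Y$ such that $\bigl((a_\beta)_{\beta\in F},\,d_\alpha-y^p\bigr)$ is good for all $y\in Y\setminus Y_F$. There are at most $\max(|\alpha|,\aleph_0)$ sets $F$, so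
\[
\Bigl|\bigcup_FY_F\Bigr|\le\max(|\alpha|,\aleph_0)<\mathfrak c=|Y| .
\]
Choose $y_\alpha\in Y\setminus\bigcup_FY_F$. Then \eqref{eq:rec} holds at stage $\alpha$, both for the finite sets that contain $\alpha$ and for those that do not.

Let $I\subseteq\mathfrak m$ be the ideal generated algebraically by all $a_\alpha$. An element of $I$ lies in the ideal generated by finitely many $a_\alpha$, and these form a good tuple. By Lemma~\ref{lem:nonnil}, $I$ is disjoint from the multiplicative set $\{t_0^s:s\ge0\}$. By Zorn's lemma there is an ideal $\mathfrak P\supseteq I$ that is maximal among the ideals disjoint from this set, and such an ideal is prime. It lies in $\mathfrak m$ because $R$ is local, $t_0\notin\mathfrak P$, and $d_\alpha\equiv y_\alpha^p$ modulo $\mathfrak P$ for all $\alpha$.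
\end{proof}

The recursion works because the supply $Y$ is as large as the list of tasks $\mathfrak m$, while fewer than $\mathfrak c$ elements of $Y$ are forbidden at each stage.

\begin{corollary}\label{cor:D}
The ring $D=R/\mathfrak P$ is a perfect local domain of characteristic $p$ with residue field $\mathbb F_p$. Its maximal ideal $\mathfrak n=\mathfrak m/\mathfrak P$ is nonzero, and every element of $\mathfrak n$ is a $p$-th power of an element of $\mathfrak n$.
\end{corollary}

\begin{proof}
The ring $D$ is a domain and an $\mathbb F_p$-algebra, it is local with $D/\mathfrak n=R/\mathfrak m=\mathbb F_p$, and the image of $t_0$ is a nonzero element of $\mathfrak n$. The statement on $p$-th powers is part of Proposition~\ref{prop:prime}. Every element of $D$ has the form $c+y^p=(c+y)^p$ with $c\in\mathbb F_p$ and $y\in\mathfrak n$, so the Frobenius map is surjective. It is an additive map with trivial kernel, since $D$ is a domain, so it is injective.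
\end{proof}

\section{The perfect quotient, and free pro-$p$ groups}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $G=\Gamma(R)$, and let $D$ and $\mathfrak n$ be as in Corollary~\ref{cor:D}.

\emph{$G$ is a countably based pro-$p$ group.} A matrix over $R=\varprojlim B_n$ is a compatible sequence of matrices over the rings $B_n$, and it lies in $\Gamma(R)$ if and only if each term lies in $\Gamma(B_n)$. So $G=\varprojlim\Gamma(B_n)$. Let $\mathfrak q_n$ be the maximal ideal of $B_n$. The set $1+M_3(\mathfrak q_n)$ is a group: it is closed under multiplication, and $(1+X)^{-1}=\sum_{k=0}^n(-X)^k$ because $\mathfrak q_n^{n+1}=0$. Its order $|\mathfrak q_n|^9$ is a power of $p$, since $\mathfrak q_n$ is a finite $\mathbb F_p$-vector space. So its subgroup $\Gamma(B_n)$ is a finite $p$-group. The kernels $U_n$ of the maps $G\to\Gamma(B_n)$ form a countable basis of neighborhoods of $1$.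

\emph{The quotient.} The ring homomorphism $R\to D$ maps $\mathfrak m$ onto $\mathfrak n$ and induces a group homomorphism $G\to\Gamma(D)$; let $N$ be its kernel. The ideal $\mathfrak n$ satisfies \eqref{eq:star}, so Proposition~\ref{prop:Gamma} applies to $D$. By part (b), $\Gamma(D)$ is generated by elements $e_{ij}(z)$ with $z\in\mathfrak n$, and $e_{ij}(z)$ is the image of $e_{ij}(\tilde z)\in G$ for any lift $\tilde z\in\mathfrak m$ of $z$. So $G/N\cong\Gamma(D)$. By parts (a) and (b), every element of $\Gamma(D)$ is a product of at most $14$ commutators; in particular $\Gamma(D)$ is perfect. By part (c) its center is trivial. Finally $e_{12}(t_0)\in G\setminus N$ because $t_0\notin\mathfrak P$.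
\end{proof}

\begin{remark}
The passage from the ideal $I$ in the proof of Proposition~\ref{prop:prime} to the prime $\mathfrak P$ serves only to make $D$ a perfect domain and the center trivial. The ring $R/I$ already satisfies \eqref{eq:star} and $t_0\notin I$, so $\Gamma(R/I)$ is a nontrivial perfect quotient of $G$ by the same argument.
\end{remark}

It remains to transfer the example to free groups. A map $\varphi$ from a set $X$ to a pro-$p$ group $H$ \emph{converges to $1$} if every open normal subgroup of $H$ contains $\varphi(x)$ for all but finitely many $x\in X$. A pro-$p$ group $F$ is \emph{free on a subset $X$ converging to $1$} if the inclusion $X\to F$ converges to $1$ and every map from $X$ to a pro-$p$ group $H$ that converges to $1$ extends uniquely to a continuous homomorphism $F\to H$. The \emph{rank} of $F$ is $|X|$.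

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
The set $X$ topologically generates $F$. Otherwise it lies in an open normal subgroup $M$ of index $p$ by Lemma~\ref{lem:indexp}, and the projection $F\to F/M$ and the trivial homomorphism are two extensions of the trivial map $X\to F/M$. So for finite $X$ the claim follows from part (1).

Let $X$ be infinite, and let $G=\Gamma(R)$ with the subgroups $U_0\ge U_1\ge\cdots$ from the proof of Theorem~\ref{thm:A}; here $U_0=G$ because $B_0=\mathbb F_p$. The group $G$ is topologically generated by a sequence converging to $1$. This follows from \cite[Prop.~2.4.4]{RZ}, and it can be seen directly. Let $S_n\subseteq U_n$ be a finite set of representatives of the cosets of $U_{n+1}$ in $U_n$, and list the elements of $S_0$, then those of $S_1$, and so on, as a sequence $g_1,g_2,\dots$. Each $U_n$ contains all but finitely many terms. The subgroup $H$ generated by the $g_i$ satisfies $HU_{n+1}\supseteq S_nU_{n+1}=U_n$, so $HU_{n+1}=HU_n$, and $HU_n=G$ for all $n$ by induction. Thus $H$ is dense.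

Send distinct elements $x_1,x_2,\dots$ of $X$ to $g_1,g_2,\dots$ and all other elements of $X$ to $1$. This map converges to $1$, so it extends to a continuous homomorphism $F\to G$. The image is compact, hence closed, and it contains $H$, so the homomorphism is surjective. Composing it with $G\to\Gamma(D)$ exhibits the nontrivial perfect group $\Gamma(D)$ as a quotient of $F$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DDMS}
Dixon, du Sautoy, Mann and Segal, \emph{Analytic pro-$p$ groups}.

\bibitem{Mat}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{few}
\emph{Remarks on profinite groups having few open subgroups},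
\texttt{https://ems.press/content/serial-article-files/37105}.

\bibitem{RZ}
Ribes and Zalesskii, \emph{Profinite Groups}.

\end{thebibliography}
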